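
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Values of $n^2+1$ without prime factors in sparse residue classes modulo $2^m$}


\begin{abstract}
We show that for every sufficiently large $m$ there are infinitely many integers $n$ such that no odd prime $p\equiv 1\pmod{2^m}$ divides $n^2+1$. More generally, let $R$ be a set of $r$ residue classes modulo $2^m$, all congruent to $1$ modulo $4$. For $m$ large in terms of $r$ and $\varepsilon$ we determine, up to a factor $1\pm\varepsilon$, the number of even $n\le x$ such that $n^2+1$ has no prime factor in these classes. The proof combines a sieve of small dimension, a switch from a large prime factor $p$ to its cofactor $k$, and, when $k$ is close to $x$, a factorization in $\mathbb Z[i]$ together with Weil's bound for Kloosterman sums.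
\end{abstract}

\section{The question and the result}

An odd prime $p$ divides some value of $n^2+1$ if and only if $p\equiv1\pmod4$. So the odd prime factors of $n^2+1$ are forced into one class modulo $4$, and one may ask whether anything is forced modulo higher powers of $2$. Recall that $p\equiv1\pmod{2^m}$ means that the odd prime $p$ splits completely in the field of $2^m$-th roots of unity. The odd primes dividing $n^2+1$ split in $\mathbb Q(i)$; can they all fail to split completely a bounded number of steps further up the tower? This is Question 78.2 of \cite{persiflage}: \emph{do there exist an integer $m$ and infinitely many integers $n$ such that every odd prime $p$ dividing $n^2+1$ satisfies $p\not\equiv1\pmod{2^m}$?}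

The condition becomes weaker as $m$ grows, since $p\not\equiv1\pmod{2^m}$ implies $p\not\equiv1\pmod{2^{m+1}}$. The smallest cases are as follows.

\begin{itemize}
\item For $0\le m\le2$ only $n\in\{0,\pm1\}$ qualify. Indeed $4\nmid n^2+1$, so for $|n|\ge2$ the number $n^2+1\ge5$ has an odd prime factor $p$, and $p\equiv1\pmod4$ gives $p\equiv1\pmod{2^m}$. Hence $m\ge3$ is necessary.
\item For $m=3$ the values $5$, $37$, $65=5\cdot13$, $101$, $145=5\cdot29$ at $n=2,6,8,10,12$ qualify, while $17$ at $n=4$ does not. If $16t^2+16t+5=(4t+2)^2+1$ is prime for infinitely many $t$, which is a case of Bunyakovsky's conjecture, then $m=3$ works, because these primes are $\equiv5\pmod8$. We do not settle $m=3$ unconditionally.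
\end{itemize}

A simple heuristic predicts the answer ``yes'' for every $m\ge3$. A prime $q\equiv1\pmod4$ divides $n^2+1$ for two residue classes of $n$ modulo $q$, hence with probability $2/q$. The primes $q\equiv1\pmod{2^m}$ have relative density $2^{1-m}$, so the probability that none of those up to $x^2$ divides $n^2+1$ should be of size
\[
\prod_{q\le x^2,\ q\equiv1\,(2^m)}\Bigl(1-\frac2q\Bigr)\asymp_m(\log x)^{-2^{2-m}} ,
\]
which decays very slowly. We prove that this is the right order of magnitude once $m$ is large.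

\medskip
\noindent\textbf{Notation and result.} Let $m\ge2$, and let $R$ be a set of $r\ge1$ residue classes modulo $2^m$, all $\equiv1\pmod4$. (Other classes of odd primes never contribute prime factors of $n^2+1$.) Put
\[
\mathcal P=\{q\text{ prime}: q\bmod 2^m\in R\},\qquad
V(z)=\prod_{q\in\mathcal P,\ q<z}\Bigl(1-\frac2q\Bigr),\qquad
\kappa=\frac{2r}{\varphi(2^m)}=r\,2^{2-m},
\]
\[
S(x)=\#\{1\le n\le x:\ n\text{ even, no prime of }\mathcal P\text{ divides }n^2+1\}.
\]
All primes of $\mathcal P$ are at least $5$, so $V(z)>0$. By Mertens' theorem in arithmetic progressions (recalled in Section~\ref{sec:tools}), $V(x)\sim C_R(\log x)^{-\kappa}$ with some $C_R>0$. We restrict to even $n$ only so that $n^2+1$ is odd.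

\begin{theorem}\label{thm:main}
For every $r\ge1$ and every $\varepsilon\in(0,1)$ there is $m_0(r,\varepsilon)$ such that for all $m\ge m_0(r,\varepsilon)$ and every $R$ as above with $|R|=r$,
\[
(1-\varepsilon)\,\frac x2\,V(x)\le S(x)\le(1+\varepsilon)\,\frac x2\,V(x)
\qquad\text{for all integers }x\ge x_0(m,R,\varepsilon).
\]
In particular $S(x)\asymp_m x(\log x)^{-r2^{2-m}}$ for large $x$, and $S(x)\to\infty$.
\end{theorem}

With $r=1$, $R=\{1\bmod2^m\}$ and $\varepsilon=\frac12$ this answers the question.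

\begin{corollary}\label{cor:question}
There is $m_0$ such that for every $m\ge m_0$ there are infinitely many $n$ such that every odd prime $p\mid n^2+1$ satisfies $p\not\equiv1\pmod{2^m}$. For some $c_m>0$ and all large $x$, at least $c_m\,x(\log x)^{-2^{2-m}}$ such $n$ lie in $[1,x]$. Hence the answer to Question 78.2 of \textup{\cite{persiflage}} is yes.
\end{corollary}

Some lower bound on $m$ is needed in Theorem~\ref{thm:main}: for $m=2$ and $R=\{1\bmod 4\}$ one has $S(x)=0$ for all $x$, although $V(x)>0$.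

\section{The idea, with the smallest cases}\label{sec:idea}

The obstacle is the size of $n^2+1$. We can count the $n\le x$ with $d\mid n^2+1$ accurately only for $d$ up to about $x$, so a sieve by itself can remove primes up to at most about $x$. But $n^2+1$ can have a prime factor nearly as large as $x^2$. The proof first removes the primes of $\mathcal P$ below a small power $x^\delta$, and then shows that the remaining primes of $\mathcal P$ spoil only a small proportion of the survivors. There are three ranges, and in each a different quantity is small. Throughout, $r$ is fixed.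

\medskip
\noindent\textbf{Primes between $x^\delta$ and $x$.} By Mertens' theorem $\sum_{x^\delta\le q\le x,\,q\in\mathcal P}2/q\to\kappa\log(1/\delta)$ as $x\to\infty$. For fixed $\delta$ this is $O_\delta(2^{-m})$, because $\mathcal P$ is sparse. So one may hope to subtract, for each such $q$ separately, the survivors with $q\mid n^2+1$. An upper-bound sieve makes this rigorous.

\medskip
\noindent\textbf{A prime $p>x$ with a small cofactor.} If $p>x$ divides $n^2+1$, write $n^2+1=pk$; then $k<x$. There are too many $p$ to treat one by one, so we fix $k$ instead, and sieve for the $n$ such that $(n^2+1)/k$ is prime. Take $\mathcal P=\{p\equiv1\pmod{2^m}\}$.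

\emph{The case $k=1$.} Here $n^2=p-1\equiv0\pmod{2^m}$, so $n=2^{\lceil m/2\rceil}t$ with $t\le x2^{-\lceil m/2\rceil}$. As $p>x$, for each prime $\ell\equiv1\pmod4$ up to a small power of $x$ the integer $t$ avoids two classes modulo $\ell$. An upper-bound sieve leaves $\ll x2^{-\lceil m/2\rceil}/\log x$ values of $t$. The congruence on $p$ has gained a factor of about $2^{m/2}$ only, and not $2^m$.

\emph{The case $k=5$.} Here $n^2=5p-1\equiv4\pmod{2^m}$. So $n=2v$ with $v^2\equiv1\pmod{2^{m-2}}$. For $m\ge5$ this has four solutions modulo $2^{m-2}$, so $n$ lies in four classes modulo $2^{m-1}$. Now the gain is of size $2^m$.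

\emph{General $k$.} The proportion of classes modulo $2^m$ open to $n$ is $2^{-m}$ times the number of $u$ modulo $2^m$ with $u^2\equiv k-1$. All prime factors of $k$ are $\equiv1\pmod4$, so $k\equiv1\pmod4$. As $k$ runs over the $2^{m-2}$ classes $\equiv1\pmod4$ modulo $2^m$, $k-1$ runs over the multiples of $4$, and each of the $2^{m-1}$ even $u$ is a square root of exactly one of them. So the average number of square roots is exactly $2$. We therefore gain $2^m$ on average, up to a constant factor, provided that the relevant cofactors are equidistributed among the classes $\equiv1\pmod4$ modulo $2^m$, and this is a matter of Dirichlet characters. One must also remember that $k$ is free of primes of $\mathcal P$. Without this we would obtain a bound $O(2^{-m}x)$, which is useless against a main term of size $xV(x)$.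

\medskip
\noindent\textbf{A prime $p>x$ with a cofactor near $x$.} For fixed $k$ the $n\le x$ with $k\mid n^2+1$ form progressions of length about $x/k$, and if $k$ is close to $x$ there is nothing to sieve. Instead we factor in $\mathbb Z[i]$. For $n=8$, $65=5\cdot13$, $k=5$, $p=13$ we have
\[
8+i=(2-i)(3+2i),\qquad N(2-i)=5=k,\qquad N(3+2i)=13=p .
\]
With $c+di=2-i$ and $a+bi=3+2i$, comparing imaginary parts gives $ad+bc=-3+4=1$. In general $n$ is encoded by integers with $ad\equiv1\pmod c$, where $c\asymp\sqrt k$. For fixed $c$ the pair $(a,d)$ ranges over a box of size about $(x/c)\times c$, which leaves about $x/c\ge x^{1/2}$ solutions. Weil's bound shows that they are well distributed, and the sieve can be applied in the two variables $(a,d)$. Here the condition $p\in\mathcal P$ is not used beyond $p$ being a prime larger than $x$. The gain comes from the fact that $k\in(x^{1-\eta},x)$ restricts $\log c$ to an interval of length about $\frac\eta2\log x$, a small proportion of its whole range.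

\medskip
\noindent\textbf{Order of choices.} The relative losses will be $O(e^{-1/(2\delta)})$ from the initial sieve, and then $O_\delta(2^{-m})$, $O(\eta^{-1}2^{-m})$ and $O(\eta)$ from the three ranges. So we choose $\delta$ and $\eta$ first, then $m$, and finally $x$. For this it is essential that the implied constants \emph{do not depend on} $m$.

\section{Tools}\label{sec:tools}

\noindent\textbf{Conventions.} From now on $x$ is a large integer, and $q,\ell,p$ denote primes. The number of divisors, respectively of distinct prime divisors, of $k$ is $\tau(k)$, respectively $\omega(k)$. Constants $C_i$ and those implied by $\ll$ and $O$ depend only on $r$ unless indicated otherwise; $o(1)$ refers to $x\to\infty$ with all other parameters $(m,R,\delta,\eta)$ fixed. Let $j_0$ be the least integer with $2^{j_0}\ge16r$. We assume $m\ge j_0$, so that $\kappa\le\frac14$.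

\subsection{Mertens' theorem and the dimension}

For coprime $a,M$, Mertens' theorem in progressions states
\[
\sum_{q<z,\ q\equiv a\,(M)}\frac1q=\frac{\log\log z}{\varphi(M)}+\beta_{a,M}+O_M\Bigl(\frac1{\log z}\Bigr)\qquad(z\ge2).
\]
Since $\log(1-2/q)=-2/q+O(q^{-2})$ for $q\ge5$, this yields the asymptotic formula $V(x)\sim C_R(\log x)^{-\kappa}$. Its rate of convergence depends on $m$. For uniformity in $m$ we compare $\mathcal P$ with a coarser set.

\begin{lemma}\label{lem:dim}
There is $K=K(r)$ such that for all $2\le w<z$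
\[
\prod_{\substack{w\le q<z\\ q\in\mathcal P}}\Bigl(1-\frac2q\Bigr)^{-1}\le\Bigl(\frac{\log z}{\log w}\Bigr)^{1/4}\Bigl(1+\frac K{\log w}\Bigr),
\qquad
\prod_{\substack{w\le\ell<z\\ \ell\equiv1\,(4)}}\Bigl(1-\frac2\ell\Bigr)^{-1}\le\frac{\log z}{\log w}\Bigl(1+\frac K{\log w}\Bigr).
\]
Consequently, with $C_1=C_1(r)$,
\begin{equation}\label{eq:V}
V(w)\le C_1\Bigl(\frac{\log z}{\log w}\Bigr)^{1/4}V(z)\quad(2\le w\le z),\qquad V(z)\gg(\log z)^{-1/4}\quad(z\ge2).
\end{equation}
In particular $x/\log x=o(xV(x))$.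
\end{lemma}

\begin{proof}
Since $m\ge j_0$, the set $\mathcal P$ is contained in the set $\mathcal P^*$ of primes in the classes modulo $2^{j_0}$ obtained by reducing $R$. Let $R^*$ be this set of at most $r$ classes, all $\equiv1\pmod4$, and put $\kappa^*=2|R^*|/\varphi(2^{j_0})$; then $\kappa^*\le4r/2^{j_0}\le\frac14$. All factors $(1-2/q)^{-1}$ exceed $1$, so the product over $q\in\mathcal P$ is at most the product over $q\in\mathcal P^*$. By Mertens' theorem modulo $2^{j_0}$, the latter equals $(\log z/\log w)^{\kappa^*}\exp(O(1/\log w))$. For given $r$ there are finitely many possible sets $\mathcal P^*$, so the implied constant depends only on $r$. As $1/\log w\le1/\log2$, the last factor is at most $1+K/\log w$ for a suitable $K$. This proves the first bound. The second follows in the same way from Mertens' theorem modulo $4$, the exponent being $2/\varphi(4)=1$.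

The first product is $V(w)/V(z)$, which gives the first bound in \eqref{eq:V}. The second bound there is the case $w=2$ of the first, since $V(2)=1$.
\end{proof}

\subsection{The sieve}

We use the following form of the Fundamental Lemma.

\begin{lemma}[Fundamental Lemma; {\cite[Lemma 6.8]{FI}}, see also {\cite[Lemma 6.3]{IK}}]\label{lem:FL}
Let $\kappa_0>0$, $z\ge2$, $s\ge9\kappa_0+1$, $y=z^s$, and let $\mathcal L$ be a set of primes $<z$. There are real numbers $\lambda_d^{\pm}$, defined for squarefree products $d$ of primes of $\mathcal L$, with $\lambda_1^\pm=1$, $|\lambda_d^\pm|\le1$, $\lambda_d^\pm=0$ for $d\ge y$, and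
\[
\sum_{d\mid N}\lambda_d^-\le0\le\sum_{d\mid N}\lambda_d^+\qquad\text{for each such squarefree product }N>1,
\]
such that the following holds. If $g$ is multiplicative, $0\le g(\ell)<1$ for $\ell\in\mathcal L$, and for some $K_0\ge1$
\[
\prod_{\ell\in\mathcal L,\ w\le\ell<z'}(1-g(\ell))^{-1}\le K_0\Bigl(\frac{\log z'}{\log w}\Bigr)^{\kappa_0}\qquad(2\le w<z'\le z),
\]
then $\sum_d\lambda_d^\pm g(d)=\bigl(1+O_{\kappa_0,K_0}(e^{-s})\bigr)\prod_{\ell\in\mathcal L}(1-g(\ell))$.
\end{lemma}

The next lemma turns this into a counting statement. Part (b) is an upper bound valid even when the level $y$ is only $z$.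

\begin{lemma}\label{lem:sieve}
Let $\mathcal A$ be a finite set, $z\ge2$, $\mathcal L$ a set of primes $<z$, and $\mathcal A_\ell\subset\mathcal A$ for $\ell\in\mathcal L$. For squarefree products $d$ of primes of $\mathcal L$ put $\mathcal A_d=\bigcap_{\ell\mid d}\mathcal A_\ell$, with $\mathcal A_1=\mathcal A$. Suppose $|\mathcal A_d|=g(d)X+R_d$ with $X\ge0$, $g$ multiplicative, $0\le g(\ell)<1$, and, for some $\kappa_0>0$ and $K\ge0$,
\begin{equation}\label{eq:dimhyp}
\prod_{w\le\ell<z',\ \ell\in\mathcal L}(1-g(\ell))^{-1}\le\Bigl(\frac{\log z'}{\log w}\Bigr)^{\kappa_0}\Bigl(1+\frac K{\log w}\Bigr)\qquad(2\le w<z').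
\end{equation}
Let $s\ge1$ and $y=z^s$. In the sums below $d$ runs over squarefree products of primes of $\mathcal L$.
\begin{itemize}
\item[(a)] If $s\ge9\kappa_0+1$, then
\[
\Bigl|\mathcal A\setminus\bigcup_{\ell\in\mathcal L}\mathcal A_\ell\Bigr|=X\prod_{\ell\in\mathcal L}(1-g(\ell))\bigl(1+O_{\kappa_0,K}(e^{-s})\bigr)+O\Bigl(\sum_{d<y}|R_d|\Bigr).
\]
\item[(b)] For every $s\ge1$,
\[
\Bigl|\mathcal A\setminus\bigcup_{\ell\in\mathcal L}\mathcal A_\ell\Bigr|\ll_{\kappa_0,K}X\prod_{\ell\in\mathcal L}(1-g(\ell))+\sum_{d<y}|R_d|.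
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) The hypothesis of Lemma~\ref{lem:FL} holds with $K_0=1+K/\log2$. For $\sigma\in\mathcal A$ let $N(\sigma)$ be the product of those $\ell\in\mathcal L$ with $\sigma\in\mathcal A_\ell$. The set to be counted consists of the $\sigma$ with $N(\sigma)=1$. Summing $\sum_{d\mid N(\sigma)}\lambda_d^-\le1_{N(\sigma)=1}\le\sum_{d\mid N(\sigma)}\lambda_d^+$ over $\sigma$, we see that its size lies between
\[
\sum_d\lambda_d^-|\mathcal A_d|\qquad\text{and}\qquad\sum_d\lambda_d^+|\mathcal A_d| ,\qquad\text{where}\quad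
\sum_d\lambda_d^\pm|\mathcal A_d|=X\sum_d\lambda_d^\pm g(d)+O\Bigl(\sum_{d<y}|R_d|\Bigr).
\]
Now Lemma~\ref{lem:FL} gives the claim.

(b) If $s\ge9\kappa_0+1$, use (a). Otherwise we sieve only up to $z_0=y^{1/(9\kappa_0+1)}<z$, for which $\log z/\log z_0=(9\kappa_0+1)/s\le9\kappa_0+1$.

Suppose first that $z_0\ge2$. Dropping the conditions at primes $\ell\ge z_0$ only enlarges the set. Part (a), applied to the primes of $\mathcal L$ below $z_0$ with the same $y=z_0^{\,9\kappa_0+1}$, gives the bound $\ll X\prod_{\ell\in\mathcal L,\,\ell<z_0}(1-g(\ell))+\sum_{d<y}|R_d|$. By \eqref{eq:dimhyp} with $w=z_0$ and $z'=z$,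
\[
\prod_{\ell\in\mathcal L,\ \ell<z_0}(1-g(\ell))\le(9\kappa_0+1)^{\kappa_0}\Bigl(1+\frac K{\log2}\Bigr)\prod_{\ell\in\mathcal L}(1-g(\ell)).
\]

Suppose now that $z_0<2$. Then $z\le y<2^{9\kappa_0+1}$, and \eqref{eq:dimhyp} with $w=2$ and $z'=z$ shows $\prod_{\ell\in\mathcal L}(1-g(\ell))\gg_{\kappa_0,K}1$ (for $z=2$ the product is empty). The trivial bound $|\mathcal A|=X+R_1$ suffices, since $1<y$.
\end{proof}

If $d$ is squarefree and composed of primes $\equiv1\pmod4$, the congruence $n^2\equiv-1\pmod d$ has $2^{\omega(d)}$ solutions modulo $d$. The error terms $R_d$ in one variable will be $O(2^{\omega(d)})$, and $\sum_{d<y}2^{\omega(d)}\le\sum_{d<y}\tau(d)\ll y\log y$ for $y\ge2$.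

\begin{remark}
For every $m\ge3$ and every $R$, even without $m\ge j_0$, Lemma~\ref{lem:sieve}(b) gives
\[
\#\{n\le x:\text{ no }q\in\mathcal P\text{ divides }n^2+1\}\ll_m x(\log x)^{-\kappa}.
\]
Indeed, take $X=x$, $g(q)=2/q$, $z=x^{1/4}$, $s=2$, $\kappa_0=\kappa$ and $K$ depending on $m$: the main term is $xV(x^{1/4})\ll_mx(\log x)^{-\kappa}$ and the error is $O(x^{1/2}\log x)$. So an upper bound with the exponent of Theorem~\ref{thm:main} holds also when $m$ is not large. The difficulty is the lower bound.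
\end{remark}

\subsection{Solutions of $ad\equiv1$ in a box}

The following lemma is used for cofactors near $x$. Write $\mathbf e(t)=\exp(2\pi it)$, and let
\[
\mathrm{Kl}(h,l;c)=\sum_{\substack{u\bmod c\\ (u,c)=1}}\mathbf e\Bigl(\frac{hu+l\bar u}c\Bigr),\qquad u\bar u\equiv1\pmod c,
\]
be the Kloosterman sum. We need two standard bounds. For $l\equiv0$ the sum is a Ramanujan sum, equal to $\mu(c/g)\varphi(c)/\varphi(c/g)$ with $g=(h,c)$, and so $|\mathrm{Kl}(h,0;c)|\le(h,c)$; symmetrically $|\mathrm{Kl}(0,l;c)|\le(l,c)$. In general, the Weil--Estermann bound states $|\mathrm{Kl}(h,l;c)|\ll\tau(c)(h,l,c)^{1/2}c^{1/2}$.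

\begin{lemma}\label{lem:box}
Let $c\ge2$, $e\ge1$, $(e,c)=1$, and let $\mathcal I,\mathcal J$ be finite sets of consecutive terms of arithmetic progressions of integers with difference $e$. Then
\[
\#\{(a,d)\in\mathcal I\times\mathcal J:\ ad\equiv1\,(c)\}=\frac{\varphi(c)}{c^2}|\mathcal I||\mathcal J|+O\Bigl(\tau(c)^2(1+\log c)^2\Bigl(c^{1/2}+\frac{|\mathcal I|+|\mathcal J|}c\Bigr)\Bigr).
\]
\end{lemma}

\begin{proof}
Put $\hat{\mathcal I}(h)=\sum_{a\in\mathcal I}\mathbf e(-ha/c)$ and define $\hat{\mathcal J}$ likewise. For each invertible $u$ we have $\#\{a\in\mathcal I:a\equiv u\,(c)\}=c^{-1}\sum_{h\bmod c}\hat{\mathcal I}(h)\mathbf e(hu/c)$, and similarly for $d\equiv\bar u$. Multiplying and summing over $u$, the count equals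
\[
\frac1{c^2}\sum_{h,l\bmod c}\hat{\mathcal I}(h)\hat{\mathcal J}(l)\,\mathrm{Kl}(h,l;c).
\]
The term $h=l=0$ is the main term. For $h\not\equiv0$, summing a geometric progression with ratio $\mathbf e(-he/c)$ gives $|\hat{\mathcal I}(h)|\le1/(2\|he/c\|)$, where $\|\cdot\|$ is the distance to the nearest integer. Since $(e,c)=1$, the map $h\mapsto he$ permutes the residues modulo $c$ and preserves $(h,c)$. Hence
\[
\sum_{h\ne0}|\hat{\mathcal I}(h)|\le\sum_{1\le h\le c/2}\frac ch\le c(1+\log c),
\]
\[
\sum_{h\ne0}(h,c)|\hat{\mathcal I}(h)|\le c\sum_{1\le h\le c/2}\frac{(h,c)}h\le c\sum_{g\mid c}\ \sum_{1\le h'\le c/2}\frac1{h'}\le c\,\tau(c)(1+\log c),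
\]
where in the second line we wrote $h=gh'$ with $g=(h,c)$. The same bounds hold for $\hat{\mathcal J}$.

The terms with exactly one of $h,l$ equal to $0$ involve Ramanujan sums and contribute at most $(|\mathcal I|+|\mathcal J|)\tau(c)(1+\log c)/c$. For the terms with both nonzero we use $(h,l,c)^{1/2}\le(h,c)$ in the Weil--Estermann bound; they contribute
\[
\ll\frac1{c^2}\,\tau(c)c^{1/2}\cdot c\,\tau(c)(1+\log c)\cdot c(1+\log c)=\tau(c)^2c^{1/2}(1+\log c)^2.\qedhere
\]
\end{proof}

\section{Removing the small primes}\label{sec:decomp}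

Fix $\delta\in(0,\frac18]$ and $\eta\in(0,\frac1{10}]$ and put $z=x^\delta$. Let $\mathcal N$ be the set of even $n\in[1,x]$, and
\[
S_0=\#\{n\in\mathcal N:\text{ no }q\in\mathcal P\text{ with }q<z\text{ divides }n^2+1\}.
\]
For squarefree $d$ composed of primes $\equiv1\pmod4$ we have $\#\{n\in\mathcal N:d\mid n^2+1\}=2^{\omega(d)}\bigl(\frac x{2d}+O(1)\bigr)$. Apply Lemma~\ref{lem:sieve}(a) with $X=x/2$, $g(q)=2/q$, $\kappa_0=\frac14$ (Lemma~\ref{lem:dim}), $y=x^{1/2}$ and $s=1/(2\delta)\ge4\ge9\kappa_0+1$. This gives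
\begin{equation}\label{eq:S0}
S_0=\frac x2V(z)\bigl(1+O(e^{-1/(2\delta)})\bigr)+O(x^{1/2}\log x).
\end{equation}

Clearly $S(x)\le S_0$. Suppose $n$ is counted in $S_0$ but not in $S(x)$. Then either some $q\in\mathcal P$ with $z\le q\le x$ divides $n^2+1$, or all primes of $\mathcal P$ dividing $n^2+1$ exceed $x$, and there is at least one, say $p$. In the second case $p$ is the only prime of $\mathcal P$ dividing $n^2+1$, and it occurs once, because two such factors, being integers larger than the integer $x$, would have product at least $(x+1)^2>x^2+1$. So $n^2+1=pk$ with $k$ odd and \emph{$\mathcal P$-free}, that is, not divisible by any prime of $\mathcal P$, and $k\le\frac{x^2+1}{x+1}<x$. Therefore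
\begin{equation}\label{eq:decomp}
S_0-E_1-E_2-E_3\le S(x)\le S_0,
\end{equation}
where
\begin{itemize}
\item $E_1=\displaystyle\sum_{q\in\mathcal P,\ z\le q\le x}\#\{n\in\mathcal N:\ q\mid n^2+1,\ \text{no }q'\in\mathcal P\text{ with }q'<z\text{ divides }n^2+1\}$;
\item $E_2$ is the number of $n\in\mathcal N$ with $n^2+1=pk$, where $p\in\mathcal P$, $p>x$, and $k$ is $\mathcal P$-free with $k\le x^{1-\eta}$;
\item $E_3$ is the same with $x^{1-\eta}<k<x$.
\end{itemize}

\section{Prime factors between $x^\delta$ and $x$}\label{sec:E1}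

The expected size of $E_1$ is $\frac x2V(z)\sum 2/q=O_\delta(2^{-m}xV(x))$. The only difficulty is that for $q$ close to $x$ there is little room to sieve. We therefore keep track of the loss as a function of $Y=x/(2q)$ and observe that it is harmless on average.

Fix $q$. The $n\in\mathcal N$ with $q\mid n^2+1$ lie in two classes modulo $2q$, each with at most $Y+1$ elements. If $Y<2$, there are at most $2(Y+1)\le6$ of them, and all such $q$ together contribute at most $6\pi(x)=O(x/\log x)$.

Let $Y\ge2$. We claim that the number of $n$ counted in $E_1$ for this $q$ is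
\begin{equation}\label{eq:oneq}
\ll_\delta Y\,V(x)\Bigl(\frac{\log x}{\log Y}\Bigr)^{1/4}.
\end{equation}
For $2\le Y<16$ this follows from the trivial bound $2(Y+1)\ll Y$, because $V(x)\gg(\log x)^{-1/4}$. For $Y\ge16$ we sieve by the primes of $\mathcal P$ below $z_1=\min(z,Y^{1/4})\ge2$. They are smaller than $z\le q$, hence different from $q$. So for squarefree $d$ composed of them there are $2\cdot2^{\omega(d)}$ classes modulo $2qd$ for even $n$ with $qd\mid n^2+1$, and the number of such $n\in\mathcal N$ is $2\cdot2^{\omega(d)}(Y/d+O(1))$. Lemma~\ref{lem:sieve}(b) with $X=2Y$, $g(q')=2/q'$, $\kappa_0=\frac14$, $s=2$, $y=z_1^2\le Y^{1/2}$ gives the bound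
\[
\ll YV(z_1)+Y^{1/2}\log Y\ll YV(z_1),
\]
the last step because $V(z_1)\gg(\log Y)^{-1/4}$. Since $Y\le x$ and $\delta\le\frac18$, we have $\log z_1\ge\delta\log Y$, and \eqref{eq:V} gives $V(z_1)\ll_\delta V(x)(\log x/\log Y)^{1/4}$. This proves \eqref{eq:oneq}.

The condition $Y\ge2$ means $q\le x/4$, and $x/4<x/e$. So these $q$ are covered by the intervals $(xe^{-h-1},xe^{-h}]$ with integers $h\ge1$ and $xe^{-h}\ge z$. By the prime number theorem in progressions, for $x$ large in terms of $m$ and $\delta$ each interval contains at most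
\[
\frac{4r\,xe^{-h}}{2^m\log(xe^{-h})}\le\frac{4r\,xe^{-h}}{2^m\,\delta\log x}
\]
primes of $\mathcal P$. For such a prime $1/q\le e^{h+1}/x$ and $\log Y\ge h-\log2\ge(1-\log2)h$. Summing \eqref{eq:oneq},
\[
E_1\ll_\delta\frac x{\log x}+xV(x)\,\frac1{2^m\log x}\sum_{1\le h\le\log x}\Bigl(\frac{\log x}h\Bigr)^{1/4}\ll_\delta\frac x{\log x}+2^{-m}xV(x),
\]
because $\sum_{h\le H}h^{-1/4}\ll H^{3/4}$. By the last statement of Lemma~\ref{lem:dim},
\begin{equation}\label{eq:E1}
E_1\le\bigl(C_2(\delta)2^{-m}+o(1)\bigr)xV(x).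
\end{equation}

\section{A large prime factor with cofactor $k\le x^{1-\eta}$}\label{sec:E2}

We fix the cofactor $k$ and sieve for $n$, as in the cases $k=1$ and $k=5$ of Section~\ref{sec:idea}.

\subsection{The sieve for fixed $k$}

Let $n$ be counted in $E_2$, so that $n^2+1=pk$. All primes dividing $k$ are $\equiv1\pmod4$. If $p\equiv b\pmod{2^m}$ with $b\in R$, then $n^2\equiv bk-1\pmod{2^m}$. Let $\rho_m(a)$ be the number of $u$ modulo $2^m$ with $u^2\equiv a\pmod{2^m}$. Fix $k\le x^{1-\eta}$, $b\in R$, one of the at most $2^{\omega(k)}$ solutions $\nu$ modulo $k$ of $\nu^2\equiv-1\pmod k$, and one of the $\rho_m(bk-1)$ solutions $u$ modulo $2^m$ of $u^2\equiv bk-1$. We count the $n$ with $n\equiv\nu\pmod k$ and $n\equiv u\pmod{2^m}$. As $k$ is odd, they form one class modulo $2^mk$, so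
\[
n=n_1+2^mkt
\]
with a fixed $n_1$, where $t$ runs over the integers of an interval, $T+O(1)$ in number, with $T=x/(2^mk)\ge x^\eta2^{-m}$.

Put $w=T^{1/4}$. For $x$ large in terms of $m$ and $\eta$ we have $w\ge2$ and $\log w\ge\frac\eta8\log x$. If $\ell\equiv1\pmod4$ is a prime with $\ell\nmid k$ and $\ell<w$, then $\ell\ne p$ (as $p>x$), so $\ell\nmid n^2+1$; since $\ell\nmid2^mk$, this excludes two classes of $t$ modulo $\ell$. Lemma~\ref{lem:sieve}(b) with $\kappa_0=1$ (Lemma~\ref{lem:dim}), $s=2$, $X=T$, $g(\ell)=2/\ell$, $R_d\ll2^{\omega(d)}$ bounds the number of $t$ by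
\[
\ll T\prod_{\substack{\ell<w,\ \ell\equiv1\,(4)\\ \ell\nmid k}}\Bigl(1-\frac2\ell\Bigr)+T^{1/2}\log T\ll\frac{T\,h(k)}{\log w}\ll\frac{x\,h(k)}{2^mk\,\eta\log x},\qquad h(k)=\prod_{\ell\mid k}\Bigl(1-\frac2\ell\Bigr)^{-1}.
\]
Here we used Mertens' theorem for $\ell\equiv1\pmod4$, and the factor $h(k)$ pays for the missing primes $\ell\mid k$.

Let $f(k)=2^{\omega(k)}h(k)$ if all primes dividing $k$ are $\equiv1\pmod4$ and not in $\mathcal P$, and $f(k)=0$ otherwise. For odd $v$ modulo $2^m$ let
\[
\Phi_v=\sum_{k\le x,\ k\equiv v\,(2^m)}\frac{f(k)}k .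
\]
For odd $b$ the map $v\mapsto bv-1$ is a bijection from the odd to the even classes modulo $2^m$, so that $\sum_{v\text{ odd}}\rho_m(bv-1)$ counts the even $u$ modulo $2^m$ and is at most $2^m$. Therefore
\begin{equation}\label{eq:E2Phi}
E_2\ll\frac x{\eta\,2^m\log x}\sum_{b\in R}\ \sum_{v\text{ odd}}\rho_m(bv-1)\,\Phi_v\le\frac{r\,x}{\eta\log x}\max_v\Phi_v .
\end{equation}

\subsection{Equidistribution of the cofactors}

We now show that no $\Phi_v$ exceeds its fair share of the total by more than a constant factor, and that the total feels the absence of primes of $\mathcal P$.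

\begin{lemma}\label{lem:Phi}
For every odd $v$ we have $\Phi_v\le(C_32^{-m}+o(1))\,V(x)\log x$.
\end{lemma}

\begin{proof}
Put $\sigma=1/\log x$. For $k\le x$ we have $k^{-\sigma}\ge1/e$, and $\varphi(2^m)=2^{m-1}$, so
\[
\Phi_v\le e\sum_{k\equiv v\,(2^m)}f(k)k^{-1-\sigma}=\frac e{2^{m-1}}\sum_{\psi\bmod2^m}\bar\psi(v)F(\psi),\qquad F(\psi)=\sum_kf(k)\psi(k)k^{-1-\sigma}.
\]
Since $f$ is multiplicative with $f(\ell^j)=2\ell/(\ell-2)$ for all $j\ge1$ at the relevant primes,
\[
F(\psi)=\prod_{\ell\equiv1\,(4),\ \ell\notin\mathcal P}(1+v_\ell),\qquad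
v_\ell=\frac{2\ell}{\ell-2}\cdot\frac{\psi(\ell)\ell^{-1-\sigma}}{1-\psi(\ell)\ell^{-1-\sigma}}=2\psi(\ell)\ell^{-1-\sigma}+O(\ell^{-2}).
\]
From $|1+v_\ell|^2=1+2\,\mathrm{Re}\,v_\ell+|v_\ell|^2\le\exp(2\,\mathrm{Re}\,v_\ell+|v_\ell|^2)$ and $|v_\ell|^2=O(\ell^{-2})$ we obtain, with an absolute constant,
\begin{equation}\label{eq:F}
|F(\psi)|\ll\exp\Bigl(\mathrm{Re}\sum_{\ell\equiv1\,(4),\ \ell\notin\mathcal P}2\psi(\ell)\ell^{-1-\sigma}\Bigr).
\end{equation}
Let $\chi_4$ be the character modulo $2^m$ induced by the nontrivial character modulo $4$. Recall that for every character $\chi$ modulo $2^m$, $\sum_\ell\chi(\ell)\ell^{-1-\sigma}$ differs by $O(1)$ from $\log L(1+\sigma,\chi)$. This is $\log(1/\sigma)+O(1)$ for principal $\chi$, and it stays bounded as $\sigma\to0$ for nonprincipal $\chi$, because $L(1,\chi)\ne0$.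

\emph{The characters $\psi$ principal and $\psi=\chi_4$.} Here $\psi(\ell)=1$ for all $\ell\equiv1\pmod4$. We have
\[
\sum_{\ell\equiv1\,(4)}2\ell^{-1-\sigma}=\sum_{\ell\text{ odd}}(1+\chi_4(\ell))\ell^{-1-\sigma}=\log\log x+O(1),
\]
with absolute constants, as $L(\cdot,\chi_4)$ does not depend on $m$. For the primes to be removed, $q^{-\sigma}\ge1-\sigma\log q$ gives
\[
\sum_{q\in\mathcal P}2q^{-1-\sigma}\ge\sum_{q\in\mathcal P,\ q<x}\frac2q-2\sigma\sum_{q\le x}\frac{\log q}q=\sum_{q\in\mathcal P,\ q<x}\frac2q-O(1).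
\]
So $|F(\psi)|\ll\log x\cdot\exp\bigl(-\sum_{q\in\mathcal P,\,q<x}2/q\bigr)\ll V(x)\log x$, again with absolute constants.

\emph{All other $\psi$.} Now $\psi$ and $\psi\chi_4$ are both nonprincipal, and
\[
\sum_{\ell\equiv1\,(4)}2\psi(\ell)\ell^{-1-\sigma}=\sum_{\ell\text{ odd}}(\psi+\psi\chi_4)(\ell)\,\ell^{-1-\sigma}=O_m(1).
\]
The removed primes contribute to the exponent in \eqref{eq:F} at most $\sum_{q\in\mathcal P}2q^{-1-\sigma}=\kappa\log\log x+O_m(1)$. Thus $|F(\psi)|\ll_m(\log x)^\kappa\le(\log x)^{1/4}$. By \eqref{eq:V}, $V(x)\log x\gg(\log x)^{3/4}$, so $|F(\psi)|=o(V(x)\log x)$.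

Two characters contribute $O(V(x)\log x)$ each and the other $2^{m-1}-2$ contribute $o(V(x)\log x)$ each. Dividing by $2^{m-1}$ proves the lemma.
\end{proof}

In this lemma the smallness of $\kappa$ enters: the characters other than the principal one and $\chi_4$ are negligible because $(\log x)^\kappa$ is of smaller order than $(\log x)^{1-\kappa}$.

Inserting Lemma~\ref{lem:Phi} into \eqref{eq:E2Phi} we obtain
\begin{equation}\label{eq:E2}
E_2\le\bigl(C_4\,\eta^{-1}2^{-m}+o(1)\bigr)xV(x).
\end{equation}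

\section{A large prime factor with cofactor near $x$}\label{sec:E3}

Here we encode $n$ by a solution of $ad\equiv1\pmod c$ with $c\asymp\sqrt k$, and for each $c$ sieve in the two variables $(a,d)$.

\subsection{Factorization in $\mathbb Z[i]$}

Let $n$ be counted in $E_3$, so $n^2+1=kp$ with $x^{1-\eta}<k<x$. Let $\gamma=\gcd(n+i,k)$ in $\mathbb Z[i]$. We claim that $N(\gamma)=k$. Let $\ell^j$ be the exact power of a prime $\ell$ dividing $k$, with $j\ge1$. Then $\ell\equiv1\pmod4$, so $\ell=\lambda\bar\lambda$ with non-associated Gaussian primes. As $\ell\nmid n+i$, at most one of $\lambda,\bar\lambda$ divides $n+i$. As $\ell^j\mid(n+i)(n-i)$, exactly one of them does, say $\lambda$, and the exponent of $\lambda$ in $n+i$ equals the exponent of $\ell$ in $n^2+1$, which is at least $j$. So $\gamma$ is divisible by $\lambda^j$ exactly and not by $\bar\lambda$. Since $\gamma\mid k$, no other Gaussian primes divide $\gamma$, and multiplying the norms $\ell^j$ over all $\ell\mid k$ gives the claim.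

After multiplication by a unit, $\gamma=c+di$ with $c\ge|d|$, so $c>0$ and $c^2\le k\le2c^2$. Write $n+i=\gamma\alpha$ with $\alpha=a+bi$, so that $N(\alpha)=p$. Then
\[
ad+bc=1,\qquad n=ac-bd,\qquad a=\frac{nc+d}k,\qquad c^2+d^2=k,\qquad a^2+b^2=p,
\]
where the formula for $a$ is the real part of $\alpha=(n+i)(c-di)/k$. As $n\ge2$, we have $nc+d\ge2c-|d|>0$, hence
\[
1\le a\le\frac{xc+c}{c^2}=\frac{x+1}c=:A,\qquad c\in J:=\bigl[x^{(1-\eta)/2}/\sqrt2,\ x^{1/2}\bigr).
\]
The quadruple $(a,b,c,d)$ determines $n$, and $b=(1-ad)/c$. Therefore $E_3\le\sum_{c\in J}U(c)$, where, with $z_3=x^{1/100}$, $U(c)$ is the number of pairs $(a,d)$ such that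
\[
1\le a\le A,\qquad|d|\le c,\qquad ad\equiv1\pmod c,
\]
and such that, with $b=(1-ad)/c$,
\begin{itemize}
\item no $\ell\in\mathcal P$ with $\ell<z_3$ divides $c^2+d^2$ (this number being the $\mathcal P$-free $k$),
\item no prime $\ell<z_3$ divides $a^2+b^2$ (this number being the prime $p>x$).
\end{itemize}

\subsection{Local densities}

Fix $c\in J$. We sieve the set $\mathcal A$ of pairs with $1\le a\le A$, $|d|\le c$, $ad\equiv1\pmod c$ by the primes $\ell\equiv1\pmod4$ with $\ell\nmid c$ and $\ell<z_3$. The bad condition at $\ell$ is $\ell\mid a^2+b^2$ if $\ell\notin\mathcal P$, and $\ell\mid(a^2+b^2)(c^2+d^2)$ if $\ell\in\mathcal P$. As $b\equiv c^{-1}(1-ad)\pmod\ell$, it says that $(a,d)$ modulo $\ell$ lies in a certain set $\Omega_\ell\subset(\mathbb Z/\ell)^2$, which we now count. Let $\iota^2=-1$ in $\mathbb Z/\ell$.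

\emph{The condition on $a^2+b^2$.} We have $\ell\mid a^2+b^2$ if and only if $(1-ad)^2+c^2a^2=0$ in $\mathbb Z/\ell$, that is,
\[
a(d+\iota c)=1\qquad\text{or}\qquad a(d-\iota c)=1 .
\]
Each equation has $\ell-1$ solutions: any $a\ne0$, with $d$ then determined. They exclude each other, since both would give $2\iota ca=0$, so $a=0$, which is absurd. Total: $2(\ell-1)$ pairs.

\emph{The condition on $c^2+d^2$.} It means $d=\pm\iota c$, which holds for $2\ell$ pairs.

\emph{Both conditions.} If $d=\iota c$, then $d-\iota c=0$ and the first equation above reads $2ad=1$, so $a=(2d)^{-1}$. Similarly $a=(2d)^{-1}$ if $d=-\iota c$. Total: $2$ pairs.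

\smallskip
So with $g(\ell)=|\Omega_\ell|/\ell^2$,
\[
g(\ell)=\frac{2(\ell-1)}{\ell^2}\quad(\ell\notin\mathcal P),\qquad
g(\ell)=\frac{2(\ell-1)+2\ell-2}{\ell^2}=\frac{4\ell-4}{\ell^2}=1-\Bigl(1-\frac2\ell\Bigr)^2\quad(\ell\in\mathcal P).
\]
Hence $(1-g(\ell))^{-1}\le(1-\frac2\ell)^{-1}$ for $\ell\notin\mathcal P$, and $(1-g(\ell))^{-1}=(1-\frac2\ell)^{-2}$ for $\ell\in\mathcal P$. Multiplying the two bounds of Lemma~\ref{lem:dim} we see that hypothesis \eqref{eq:dimhyp} holds with $\kappa_0=1+\frac14=\frac54$ and a constant depending only on $r$.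

\subsection{Distribution}

Let $e<y:=z_3^2=x^{1/50}$ be a squarefree product of such primes, and $\Omega_e\subset(\mathbb Z/e)^2$ the set corresponding to $\prod_{\ell\mid e}\Omega_\ell$ under the Chinese remainder theorem, so $|\Omega_e|=g(e)e^2\le4^{\omega(e)}e$. Note that $(e,c)=1$. For each $(a_0,d_0)\in\Omega_e$ apply Lemma~\ref{lem:box} to
\[
\{1\le a\le A:\ a\equiv a_0\,(e)\}\qquad\text{and}\qquad\{|d|\le c:\ d\equiv d_0\,(e)\},
\]
which have sizes $A/e+O(1)$ and $2c/e+O(1)$. The main term is
\[
\frac{\varphi(c)}{c^2}\Bigl(\frac Ae+O(1)\Bigr)\Bigl(\frac{2c}e+O(1)\Bigr)=\frac{2A\varphi(c)}{c\,e^2}+O\Bigl(\frac Ac+1\Bigr).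
\]
As $\tau(c)^2(1+\log c)^2\ll x^{1/100}$ and $c<x^{1/2}$, the error term is $O\bigl(x^{1/100}(x^{1/4}+A/c+1)\bigr)$. Finally $A/c=(x+1)/c^2\ll x^\eta\le x^{1/10}$ for $c\in J$. So the count is $2A\varphi(c)/(c\,e^2)+O(x^{3/10})$ for each $(a_0,d_0)$, and summing over $\Omega_e$,
\[
|\mathcal A_e|=g(e)X+R_e,\qquad X=\frac{2A\varphi(c)}c,\qquad R_e\ll4^{\omega(e)}e\,x^{3/10}\ll e^{3/2}x^{3/10}.
\]
Hence $\sum_{e<y}|R_e|\ll y^{5/2}x^{3/10}=x^{0.35}$.

\subsection{The bound for $E_3$}

We have $1-g(\ell)=(1-\frac2\ell)(1+O(\ell^{-2}))$ for $\ell\notin\mathcal P$ and $1-g(\ell)=(1-\frac2\ell)^2$ for $\ell\in\mathcal P$. Restoring the primes $\ell\mid c$ at the cost of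
\[
h_1(c)=\prod_{\ell\mid c,\ \ell\ge5}\Bigl(1-\frac2\ell\Bigr)^{-2},
\]
and using Mertens' theorem for $\ell\equiv1\pmod4$ together with \eqref{eq:V}, we get
\[
\prod_{\substack{\ell<z_3,\ \ell\equiv1\,(4)\\ \ell\nmid c}}(1-g(\ell))\ll h_1(c)\,\frac{V(z_3)}{\log z_3}\ll h_1(c)\,\frac{V(x)}{\log x}.
\]
Lemma~\ref{lem:sieve}(b) with $s=2$, $\kappa_0=\frac54$ and $X\le2A\ll x/c$ yields
\[
U(c)\ll\frac xc\,h_1(c)\,\frac{V(x)}{\log x}+x^{0.35}.
\]

It remains to sum over $c\in J$. Write $h_1(c)=\sum_{t\mid c}\theta(t)$ with $\theta\ge0$ multiplicative, supported on squarefree integers, $\theta(2)=\theta(3)=0$ and $\theta(\ell)=(1-\frac2\ell)^{-2}-1=O(1/\ell)$ for $\ell\ge5$; so $\sum_t\theta(t)/t<\infty$. For $0<u\le v$ we have $\sum_{u\le c'\le v}1/c'\le1+\log(v/u)$, the sum being over positive integers: if it is not empty, compare all terms but the first with an integral. The ratio of the endpoints of $J$ is $\sqrt2\,x^{\eta/2}$, and it does not change if both are divided by $t$. Hence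
\[
\sum_{c\in J}\frac{h_1(c)}c=\sum_t\frac{\theta(t)}t\sum_{c':\ tc'\in J}\frac1{c'}\ll1+\log\bigl(\sqrt2\,x^{\eta/2}\bigr)\ll\eta\log x+1 .
\]
Moreover $\sum_{c\in J}x^{0.35}\le x^{0.85}=o(xV(x))$. Therefore
\begin{equation}\label{eq:E3}
E_3\le(C_5\,\eta+o(1))\,xV(x),
\end{equation}
with $C_5$ depending only on $r$.

\section{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $r$ and $\varepsilon$ be given. We choose, in this order,
\begin{itemize}
\item $\delta=\delta(r,\varepsilon)\in(0,\frac18]$ such that the factor $1+O(e^{-1/(2\delta)})$ in \eqref{eq:S0} lies in $[1-\frac\varepsilon8,1+\frac\varepsilon8]$;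
\item $\eta=\eta(r,\varepsilon)\in(0,\frac1{10}]$ with $C_5\,\eta\le\frac\varepsilon{16}$;
\item $m_0\ge j_0$ such that for all $m\ge m_0$ we have $C_2(\delta)2^{-m}\le\frac\varepsilon{16}$, $C_4\,\eta^{-1}2^{-m}\le\frac\varepsilon{16}$ and $\delta^{-\kappa}\le1+\frac\varepsilon8$, where $\kappa=r2^{2-m}$.
\end{itemize}
Fix $m\ge m_0$ and $R$. By \eqref{eq:E1}, \eqref{eq:E2} and \eqref{eq:E3},
\[
E_1+E_2+E_3\le\Bigl(\frac{3\varepsilon}{16}+o(1)\Bigr)xV(x)=\Bigl(\frac{3\varepsilon}8+o(1)\Bigr)\frac x2V(x).
\]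
Since $V(z)\ge V(x)$ and $x^{1/2}\log x=o(xV(x))$, the relations \eqref{eq:S0} and \eqref{eq:decomp} give
\[
S(x)\ge\frac x2V(x)\Bigl[1-\frac\varepsilon8-\frac{3\varepsilon}8-o(1)\Bigr]\ge(1-\varepsilon)\frac x2V(x)
\]
for all $x\ge x_0$. In the other direction, $V(x)\sim C_R(\log x)^{-\kappa}$ implies $V(x^\delta)/V(x)\to\delta^{-\kappa}$, and $S(x)\le S_0$ together with \eqref{eq:S0} gives
\[
S(x)\le\frac x2V(x)\Bigl[\Bigl(1+\frac\varepsilon8\Bigr)^2+o(1)\Bigr]\le(1+\varepsilon)\frac x2V(x)
\]
for all $x\ge x_0$. Finally, as $V(x)\sim C_R(\log x)^{-\kappa}$ and there are only finitely many $R$ for given $m$, we have $S(x)\asymp_mx(\log x)^{-\kappa}$ for large $x$; since $\kappa\le\frac14$, this tends to infinity.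
\end{proof}

Corollary~\ref{cor:question} is the case $r=1$, $R=\{1\bmod2^m\}$, $\varepsilon=\frac12$: an even $n$ counted by $S(x)$ has no prime $p\equiv1\pmod{2^m}$ dividing $n^2+1$.

\begin{thebibliography}{9}

\bibitem{FI}
Friedlander--Iwaniec, \emph{Opera de Cribro}.

\bibitem{IK}
Iwaniec--Kowalski, \emph{Analytic Number Theory}.

\bibitem{persiflage}
\emph{Persiflage: Math Blog Posts} (as printed: PERSIFLAGE: MATH BLOG POSTS), \url{http://math.uchicago.edu/~fcale/papers/blog.pdf}

\end{thebibliography}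

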